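# A volume-preserving flow up a parabolic exhaustion, and the flatness of its Levi metric

## 1. The closed form $d^c\rho\wedge(dd^c\rho)^{n-1}$ and its vector field

Let $X$ be a complex manifold of dimension $n$. Smooth means $C^\infty$, and we write $d^c=i(\bar\partial-\partial)$, so that $dd^c=2i\,\partial\bar\partial$. Everything below turns on one $(2n-1)$-form attached to functions of the following kind.

**Definition (parabolic exhaustion).** A smooth function $\tau:X\to[0,R)$, $R\in(0,+\infty]$, is an *exhaustion* if $\{\tau\le c\}$ is compact for every $c<R$. It is *parabolic* if $\rho=\log\tau$ is plurisubharmonic on $X'=X\setminus\tau^{-1}(0)$ and satisfies the Monge–Ampère equation $(\partial\bar\partial\rho)^n=0$ there.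

In coordinates the matrix $(\rho_{i\bar j})$ is positive semidefinite with determinant zero. The basic example is $\tau=|z|^2$ on $\mathbb C^n$: $\log|z|^2$ is plurisubharmonic and, since $\log|\lambda z|^2=\log|\lambda|^2+\log|z|^2$, it is harmonic on each punctured complex line through $0$. So the semipositive form $\partial\bar\partial\rho$ has a null vector, hence a kernel, hence determinant $0$. More generally, if $f$ is a proper holomorphic map from an $n$-dimensional $X$ onto the ball of radius $\sqrt R$ in $\mathbb C^n$, then $\tau=|f|^2$ is a parabolic exhaustion, because $\partial\bar\partial\log|f|^2=f^*\partial\bar\partial\log|w|^2$.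

Let $D=\{(\partial\bar\partial\tau)^n=0\}\subset X$, a closed set, called the *degeneracy locus*.

**The construction.** On $X'$ put
$$\eta=d^c\rho\wedge(dd^c\rho)^{n-1},\qquad d\eta=(dd^c\rho)^n=0. \tag{1}$$
Fix a smooth positive volume form $\omega$ on $X$. Contraction with $\omega$ is an isomorphism from vector fields to $(2n-1)$-forms, so there is exactly one smooth real vector field $V$ on $X'$ with
$$\iota_V\omega=\eta. \tag{2}$$

**Proposition 1.** *Let $\tau$ be a parabolic exhaustion.*

1. *$\mathcal L_V\omega=0$: the flow of $V$ preserves volume.*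
2. *$d\rho(V)\ge0$ on $X'$, and $d\rho(V)>0$ exactly on $X'\setminus D$.*
3. *$V=0$ on $D\cap X'$. Hence points of $D\cap X'$ are fixed by the flow, and integral curves that start in $X'\setminus D$ stay in $X'\setminus D$.*

**Proof of 1.** By Cartan's formula, $\mathcal L_V\omega=d\iota_V\omega=d\eta=0$.

**Proof of 2 (we compare $d\rho(V)$ with $(dd^c\tau)^n$).** From $0=\iota_V(d\rho\wedge\omega)=d\rho(V)\,\omega-d\rho\wedge\iota_V\omega$ we get
$$d\rho(V)\,\omega=d\rho\wedge\eta=d\rho\wedge d^c\rho\wedge(dd^c\rho)^{n-1}.$$
Here $d\rho\wedge d^c\rho=2i\,\partial\rho\wedge\bar\partial\rho\ge0$ and $dd^c\rho\ge0$, so the product is $\ge0$. Next, $d^c\tau=\tau\,d^c\rho$ gives $dd^c\tau=\tau\,(dd^c\rho+d\rho\wedge d^c\rho)$. Take the $n$-th power; since $(d\rho\wedge d^c\rho)^2=0$ and $(dd^c\rho)^n=0$,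
$$(dd^c\tau)^n=n\,\tau^n\,d\rho\wedge d^c\rho\wedge(dd^c\rho)^{n-1}=n\,\tau^n\,d\rho(V)\,\omega. \tag{3}$$
So $d\rho(V)$ vanishes exactly where $(dd^c\tau)^n$ does, that is, on $D\cap X'$.

**Proof of 3 (linear algebra at a point).** At a point of $D\cap X'$ let $\alpha=dd^c\rho\ge0$. If $\alpha^{n-1}=0$, then $\eta=0$. Otherwise $\alpha$ has rank $n-1$. Choose linear coordinates in which $\alpha$ is diagonal with kernel spanned by $\partial_{z_n}$; then $\alpha^{n-1}$ is a nonzero multiple of $\prod_{j<n}i\,dz_j\wedge d\bar z_j$, and $d\rho\wedge d^c\rho\wedge\alpha^{n-1}$ is a nonzero multiple of $|\rho_{z_n}|^2\,\omega$. By (3) this is zero, so $\rho_{z_n}=0$. Then $d^c\rho$ is a combination of $dz_j,d\bar z_j$ with $j<n$, so $\eta=d^c\rho\wedge\alpha^{n-1}=0$. In both cases $V=0$. The last sentence is uniqueness for ordinary differential equations. $\square$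

**Example A.** Let $n=1$, $X=\mathbb C$, $\omega=dx\wedge dy$. Then $d^c\rho=\rho_x\,dy-\rho_y\,dx$, so $V=(\rho_x,\rho_y)=\nabla\rho$, which is divergence-free because $\rho$ is harmonic on $X'$. For $\tau=|z|^2$ this is $V=\frac2r\partial_r$. The backward flow satisfies $r^2=r_0^2-4t$ and reaches the zero in finite time.

**Example B (kept throughout).** Let $X=\mathbb C$ and $\tau=|z^2-1|^2$, that is, $\tau=|f|^2$ with $f=z^2-1$. The zeros are $\pm1$, and $i\partial\bar\partial\tau=|2z|^2\,i\,dz\wedge d\bar z$, so $D=\{0\}$, where $\tau=1$. Near $0$, $\rho=-2\operatorname{Re}z^2+O(|z|^4)$, so $V=\nabla\rho$ has a saddle at $0$. On the imaginary axis $\rho=2\log(1+y^2)$ and $V=\frac{4y}{1+y^2}\partial_y$: going backward from $iy_0$ one approaches $0$ and never arrives.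

What is $V$ for? We want to carry information known near the zeros of $\tau$ to the rest of $X$. For that we need curves from a given point down to the zeros. The backward curves of $V$ go down in $\tau$ by part 2, they never meet $D$ by part 3, and part 1 will show that almost none of them gets stuck on the way. The information to be carried is the vanishing of a curvature tensor.

## 2. The Levi metric, the Monge–Ampère foliation and the theorem

First, $\tau$ is plurisubharmonic on all of $X$. On $X'$ this holds since $\tau=e^\rho$. At interior points of $\tau^{-1}(0)$ the Levi form is zero, and at boundary points it is a limit of semipositive forms from $X'$. So $i\partial\bar\partial\tau\ge0$ everywhere, and $i\partial\bar\partial\tau>0$ off $D$.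

**Definition ($\tau$-metric).** On $X\setminus D$ the Levi form $i\partial\bar\partial\tau$ defines a Hermitian (indeed Kähler) metric $g_{i\bar j}=\tau_{i\bar j}$, the *$\tau$-metric*.

**Definition (Monge–Ampère foliation).** Let $E=\{(\partial\bar\partial\rho)^{n-1}=0\}$; by (3), $E\subset D$. On $X'\setminus E$ there is a smooth foliation $\mathcal F$ by Riemann surfaces such that $\rho$ is harmonic along every leaf.

A leaf tangent vector $v$ of type $(1,0)$ is null for the semipositive form $\partial\bar\partial\rho$, so by Cauchy–Schwarz it lies in the kernel, which is one-dimensional off $E$. Thus the leaves are tangent to $\ker\partial\bar\partial\rho$. For $\tau=|z|^2$, $n\ge2$, the leaves are the punctured complex lines through $0$.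

The following is known and will be quoted.

**Equivalence theorem.** *Let $\tau$ be a parabolic exhaustion on a Stein manifold $X$ of dimension $n$ such that $\tau$ is strictly plurisubharmonic at its zeros. Then the following are equivalent.*

- (i) *The $\tau$-metric on $X\setminus D$ is flat.*
- (ii) *$\tau$ is real-analytic.*
- (iii) *$\rho$ is unbounded below on every leaf of $\mathcal F$.*
- (iv) *Locally, $\tau=|f|^2$, where $f$ is a holomorphic map into $\mathbb C^n$.*
- (v) *$\mathcal F$ extends to a singular holomorphic foliation of $X'$.*
- (vi) *There exists a holomorphic section $s$ of a flat hermitian vector bundle of rank $n$ over $X$ such that $\tau=\|s\|^2$.*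

The question, from "Parabolic Exhaustions and Analytic Coverings" (http://www.maths.adelaide.edu.au/finnur.larusson/papers/thesis.pdf), is whether these conditions always hold under the stated hypotheses. They do.

**Theorem 2.** *If $\tau$ is a parabolic exhaustion on a Stein manifold $X$ and $\tau$ is strictly plurisubharmonic at its zeros, then the $\tau$-metric on $X\setminus D$ is flat. Hence (i)–(vi) always hold.*

We prove (i). The Stein hypothesis enters only through the quoted equivalence; (i) itself will be proved on any complex manifold.

**Kähler facts used.** The Levi-Civita connection $\nabla$ of a Kähler metric is the Chern connection. Its only nonzero Christoffel symbols are $\Gamma^p_{jk}=g^{p\bar q}\partial_jg_{k\bar q}=\Gamma^p_{kj}$ and their conjugates. In particular $\nabla_{\bar k}$ acts on tensors with only holomorphic-type indices ($T^{ij}$, $T_{ij}$) as $\partial_{\bar k}$. The commutator $[\nabla_l,\nabla_k]$ is zero. We use the curvature convention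
$$R_{j\bar lk\bar m}=-\partial_j\partial_{\bar l}g_{k\bar m}+g^{p\bar q}\,\partial_jg_{k\bar q}\,\partial_{\bar l}g_{p\bar m},\qquad\text{equivalently}\qquad \partial_{\bar l}\Gamma^p_{jk}=-g^{p\bar m}R_{j\bar lk\bar m}.$$
$R$ is symmetric in $j,k$ and in $\bar l,\bar m$, with $\overline{R_{j\bar lk\bar m}}=R_{l\bar jm\bar k}$, and the Bianchi identity gives $\nabla_{\bar p}R_{j\bar lk\bar m}=\nabla_{\bar m}R_{j\bar lk\bar p}$. Where $R=0$ there are local holomorphic coordinates with $g_{i\bar j}=\delta_{ij}$.

## 3. Dimension one, and $\tau=|f|^2$

If locally $\tau=|f|^2$ with $f$ a holomorphic map into $\mathbb C^n$, then $i\partial\bar\partial\tau=f^*(i\partial\bar\partial|w|^2)$. So $D$ is where $df$ is singular; off $D$ the map $f$ is a local coordinate system, and the $\tau$-metric is Euclidean in it.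

When $n=1$ the equation itself supplies $f$. It says that $\rho$ is harmonic on $X'$, so locally $\rho=2\operatorname{Re}h$ with $h$ holomorphic, and $\tau=|f|^2$ with $f=e^h$. Hence the metric is flat on $X'\setminus D$. Moreover, in any dimension,
$$X'\setminus D\ \text{ is dense in }\ X\setminus D, \tag{4}$$
because on a nonempty open set contained in $\tau^{-1}(0)$ the Levi form vanishes, so such a set lies in $D$. By continuity of curvature, the metric is flat on $X\setminus D$. So for $n=1$, (i) holds, with no hypothesis on the zeros.

For $n\ge2$ no such local argument can exist. Section 9 gives a parabolic exhaustion of $\mathbb C^n$ that is not flat off $D$; it is degenerate at its zero. So the proof must use the zeros, and it must bring flatness from there to all of $X\setminus D$.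

## 4. The field $Z$, the tensor $S$, and what is holomorphic along leaves

This section collects the identities. On $X\setminus D$ put
$$Z^i=g^{i\bar j}\tau_{\bar j},\qquad W=Z+\bar Z,\qquad S_{jk}=\nabla_j\tau_k=\partial_j\tau_k-\Gamma^m_{jk}\tau_m=S_{kj}.$$
For $\tau=|z|^2$: $Z=\sum z_i\partial_i$, $W=r\partial_r$, $S=0$, $R=0$.

**The gradient has norm $\sqrt\tau$.** We claim
$$g^{i\bar j}\tau_i\tau_{\bar j}=\tau,\qquad\text{i.e.}\qquad Z\tau=\bar Z\tau=\tau. \tag{5}$$
On $X'\setminus D$, $\rho_{i\bar j}=\tau_{i\bar j}/\tau-\tau_i\tau_{\bar j}/\tau^2$ is a rank-one perturbation of $g/\tau$, so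
$$0=\det(\rho_{i\bar j})=\tau^{-n}\det(g)\,\bigl(1-g^{i\bar j}\tau_i\tau_{\bar j}/\tau\bigr).$$
At a zero of $\tau$ we have $d\tau=0$, since it is a minimum, and both sides of (5) vanish.

**Derivatives of $Z$.** We have
$$\nabla_kZ^i=\delta^i_k,\qquad \nabla_{\bar k}Z^i=g^{i\bar j}\overline{S_{kj}},\qquad S_{ki}Z^i=0. \tag{6}$$
The first two follow from $\nabla g=0$, $\nabla_k\tau_{\bar j}=\tau_{k\bar j}=g_{k\bar j}$ and $\nabla_{\bar k}\tau_{\bar j}=\overline{S_{kj}}$. For the third, apply $\nabla_k$ to $\tau=g^{i\bar j}\tau_i\tau_{\bar j}$: the result is $\tau_k=S_{ki}Z^i+g^{i\bar j}\tau_ig_{k\bar j}=S_{ki}Z^i+\tau_k$. Since $\nabla_{\bar k}Z^i=\partial_{\bar k}Z^i$, the tensor $S$ vanishes on an open set exactly when $Z$ is a holomorphic vector field there.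

**$S$ is homogeneous of degree $-1$ along $Z$.** Apply $\nabla_l$ to $S_{ki}Z^i=0$ and use $\nabla_lZ^i=\delta^i_l$: $(\nabla_lS_{ki})Z^i+S_{kl}=0$. The tensor $\nabla_lS_{ki}=\nabla_l\nabla_k\tau_i$ is symmetric in $k,i$ and, since $[\nabla_l,\nabla_k]=0$, in $l,k$. So it is totally symmetric, $(\nabla_lS_{ki})Z^i=Z^i\nabla_iS_{kl}$, and
$$\nabla_ZS=-S. \tag{7}$$

**$\bar\partial S$ is curvature.** Since $\nabla_{\bar l}S_{jk}=\partial_{\bar l}S_{jk}$ and $\Gamma^p_{jk}g_{p\bar l}=\partial_jg_{k\bar l}$,
$$\nabla_{\bar l}S_{jk}=\partial_jg_{k\bar l}-(\partial_{\bar l}\Gamma^p_{jk})\tau_p-\Gamma^p_{jk}g_{p\bar l}=R_{j\bar lk\bar m}\,g^{p\bar m}\tau_p=R_{j\bar lk\bar m}\,\overline{Z^m}. \tag{8}$$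

**A quantity annihilated by $\bar Z$.** Let $B^{ij}=g^{i\bar k}g^{j\bar l}\overline{S_{kl}}$. Conjugating (7) gives $\nabla_{\bar Z}B=-B$. Since $B$ has only holomorphic-type indices, in holomorphic coordinates this reads $\bar Z(B^{ij})=-B^{ij}$. With $\bar Z\tau=\tau$,
$$\bar Z(\tau B^{ij})=0. \tag{9}$$

**Where $S=0$, the curvature satisfies an ODE along $W$.** On an open set with $S\equiv0$, (8) gives $R_{j\bar lk\bar m}\overline{Z^m}=0$. Apply $\nabla_{\bar p}$ and use $\nabla_{\bar p}\overline{Z^m}=\delta^m_p$ and Bianchi:
$$0=(\nabla_{\bar p}R_{j\bar lk\bar m})\overline{Z^m}+R_{j\bar lk\bar p}=\overline{Z^m}\,\nabla_{\bar m}R_{j\bar lk\bar p}+R_{j\bar lk\bar p}.$$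
So $\nabla_{\bar Z}R=-R$; conjugating, $\nabla_ZR=-R$. Hence
$$\nabla_WR=-2R,\qquad W|R|^2=-4|R|^2\qquad(\text{where }S\equiv0). \tag{10}$$

**Where $R=0$, also $S=0$.** On an open set with $R\equiv0$, (8) gives $\nabla_{\bar l}S=0$. Apply $\nabla_{\bar l}$ to $S_{ki}Z^i=0$: $S_{ki}\,g^{i\bar j}\,\overline{S_{lj}}=0$. Contracting with $g^{k\bar l}$ gives
$$|S|^2=0\qquad(\text{where }R\equiv0). \tag{11}$$

**Leaves.** On $X'\setminus D\subset X'\setminus E$ we have $\rho_{i\bar j}Z^i=\tau_{\bar j}/\tau-\tau\,\tau_{\bar j}/\tau^2=0$, and $Z\rho=Z\tau/\tau=1$, so $Z\ne0$. Thus $Z$ spans $\ker\partial\bar\partial\rho$ and is tangent to the leaves of $\mathcal F$. Since $\rho$ is harmonic on a leaf, $\partial\rho$ is a holomorphic form there, and $\partial\rho(Z)=1$ shows that $Z$ is a nowhere zero holomorphic vector field on each leaf. Because $\bar Z$ spans the $(0,1)$-tangent space of the leaf, (9) says: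
$$\tau B\ \text{ restricts to a holomorphic section of }\ \mathrm{Sym}^2T^{1,0}X\ \text{ on each leaf of }\ \mathcal F|_{X'\setminus D}. \tag{12}$$
Finally, by (6), $(\nabla_{\bar Z}Z)^i=\overline{Z^k}g^{i\bar j}\overline{S_{kj}}=0$. Hence, $\nabla$ being torsion-free,
$$[Z,\bar Z]=\nabla_Z\bar Z-\nabla_{\bar Z}Z=0\quad\text{on }X\setminus D. \tag{13}$$

## 5. Descending along $W$, and the obstacle $D$

The identities suggest a plan. Suppose the metric is flat near $\tau^{-1}(0)$. Take $x\in X'\setminus D$ and follow $-W$. Since $W\tau=2\tau$,
$$\tau(\exp(-tW)x)=e^{-2t}\tau(x),$$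
so the trajectory heads for the zeros at an exponential rate, inside one leaf. Once it reaches the flat region, (12) and the identity theorem give $S=0$ along the leaf, and then (10) is a linear ODE that brings $R=0$ back to $x$.

The plan stops at one point: the trajectory must exist long enough. It stays in the compact set $\{\tau\le\tau(x)\}$, but $W$ lives only on $X\setminus D$. It contains $g^{-1}$, which is unbounded near $D$, and a trajectory can run into $D$ in finite time while $\tau$ is still positive. This does occur. In Example B, $Z=\frac{f}{f'}\partial_z=\frac{z^2-1}{2z}\partial_z$, and on the imaginary axis $W$ is the field $\dot y=\frac{1+y^2}{2y}$. So $1+y^2=(1+y_0^2)e^t$, and the backward trajectory from $iy_0$ hits $0\in D$ at time $-\log(1+y_0^2)$, with $\tau=1$ there. For every other $z$ with $f(z)\neq0$ and $z\ne 0$, the value $f$ moves radially toward $0$ and avoids the critical value $-1$, so the trajectory does reach $\pm1$.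

In the example the bad points form a null set. That is all one needs: $S$ and $R$ are continuous, so it is enough to treat almost every $x$. What has to be excluded is a set of positive measure flowing backward into $D$. The volume of the $\tau$-metric is no help with the field $W$: by (6) the divergence of $W$ is $\nabla_iZ^i+\overline{\nabla_iZ^i}=2n$, so the backward flow shrinks volume, and a large set could be squeezed against $D$. The remedy is to change the speed along the same curves so that volume is preserved and $D$ is never reached in finite time. The field $V$ of Section 1 does this.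

**Lemma 3.** *On $X'\setminus D$ we have $V=\lambda W$ with $\lambda=\tfrac12d\rho(V)>0$ smooth.*

**Proof.** By (3), $\eta\ne0$ on $X'\setminus D$, and the kernel $\{u:\iota_u\eta=\iota_u\iota_V\omega=0\}$ is the line spanned by $V$. We check that $W$ lies in it. Since $\rho_{i\bar j}Z^i=0$, $\iota_Wdd^c\rho=0$. Also $d^c\rho(W)=i(\bar\partial\rho(\bar Z)-\partial\rho(Z))=i(1-1)=0$. So $\iota_W\eta=0$ and $V=\lambda W$. As $d\rho(W)=Z\rho+\bar Z\rho=2$, we get $\lambda=\tfrac12d\rho(V)$, which is positive by Proposition 1. $\square$

In Example B, on the imaginary axis, $\lambda=\frac{8y^2}{(1+y^2)^2}$: it vanishes at $D$, and this is why $V$ takes infinite time to get there.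

## 6. Recurrence: almost every point descends to the zeros

"Null" and "almost every" refer to $\omega$. No hypothesis on the zeros is made here, and $X$ need not be Stein.

**Lemma 4.** *Let $\tau$ be a parabolic exhaustion. For almost every $x\in X'\setminus D$, $\tau$ has infimum $0$ along the backward integral curve of $V$ from $x$.*

**Step 1: the trapped set.** Let $0<\varepsilon<c<R$ and $K=\{\varepsilon\le\tau\le c\}$, a compact subset of $X'$. Let $\varphi_t$ be the flow of $V$ on $X'$. Let $A'$ be the set of $x\in K$ whose backward integral curve stays in $K$ as long as it exists; being in a compact subset of $X'$, it then exists for all $t\le0$. The set $A'$ is closed: if $x_k\in A'$ and $x_k\to x$, then for each $t\le0$ at which $\varphi_t(x)$ is defined, $\varphi_t(x_k)\to\varphi_t(x)$, so $\varphi_t(x)\in K$. Hence $A=A'\setminus D$ is a Borel set, of finite measure since $K$ is compact.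

If $x\in K\setminus D$ is not in $A$, its backward curve leaves $K$. By Proposition 1, $\rho$ does not increase along backward curves, so $\tau\le c$ persists, and the curve must enter $\{\tau<\varepsilon\}$. Thus it is enough to show that $A$ is null.

**Step 2: $A$ is carried into itself without loss of measure.** The map $\varphi_{-1}$ is defined on an open set containing $A$, is injective, and preserves $\omega$. If $x\in A$, then the backward curve of $\varphi_{-1}(x)$ is part of that of $x$, and it avoids $D$ by Proposition 1. So $\varphi_{-1}(A)\subset A$. Both sets have the same finite measure, so $A\setminus\varphi_{-1}(A)$ is null.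

**Step 3: the monotone function $\rho$ leaves no room.** The function $\rho$ is bounded on $K$. By change of variables and Step 2,
$$\int_A\rho\circ\varphi_{-1}\,\omega=\int_{\varphi_{-1}(A)}\rho\,\omega=\int_A\rho\,\omega,\qquad\text{so}\qquad\int_A(\rho-\rho\circ\varphi_{-1})\,\omega=0.$$
For $x\in A$ the curve stays in $X'\setminus D$, so $\rho(x)-\rho(\varphi_{-1}(x))=\int_{-1}^0d\rho(V)(\varphi_s(x))\,ds>0$. A strictly positive function with integral zero lives on a null set: $A$ is null.

**Step 4: all levels at once.** Let $\varepsilon_k\to0$ and $c_l\to R$ be sequences. Discard the countable union of the null sets $A$ for the pairs $\varepsilon_k<c_l$. For any remaining $x\in X'\setminus D$, choose $c_l\ge\tau(x)$. For each large $k$ we have $x\in\{\varepsilon_k\le\tau\le c_l\}\setminus D$ and $x$ is not trapped, so the backward curve enters $\{\tau<\varepsilon_k\}$. $\square$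

By Lemma 3 these curves are backward gradient curves lying in leaves, so for every parabolic exhaustion $\rho\to-\infty$ along the one through almost every point of $X\setminus D$ in $X'$. Compare (iii), which concerns every leaf.

## 7. Flatness near a strictly plurisubharmonic zero

**Proposition 5.** *Let $\tau$ be a parabolic exhaustion that is strictly plurisubharmonic at its zeros. Then $\tau^{-1}(0)$ is finite and has a neighborhood $U$, disjoint from $D$, on which the $\tau$-metric is flat.*

(This also follows from Stoll's theorem on strictly parabolic manifolds, Ann. Scuola Norm. Sup. Pisa 7 (1980). Here is a direct proof.)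

**Step 1: first-order picture at a zero $p$.** By hypothesis $p\in X\setminus D$, so Section 4 applies near $p$. Take holomorphic coordinates $z$ centered at $p$. Since $d\tau(p)=0$, $Z(p)=0$, and (7) at $p$ gives $S(p)=-(\nabla_ZS)(p)=0$. As $\tau_m(p)=0$, this says $\tau_{jk}(p)=0$. Hence
$$\tau=\sum g_{i\bar j}(p)z_i\bar z_j+O(|z|^3),$$
so $p$ is an isolated zero and $\tau\ge c|z|^2$ near $p$ for some $c>0$. By (6), with $Z(p)=0$ and $S(p)=0$, $\partial_kZ^i(p)=\delta^i_k$ and $\partial_{\bar k}Z^i(p)=0$, so $Z^i=z_i+O(|z|^2)$.

**Step 2: $S$ vanishes to infinite order at $p$.** Suppose not, and let $P=(P_{kl})\neq0$ be the lowest-order homogeneous part, of degree $d$, of the Taylor expansion of $(S_{kl})$. Equation (7) reads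
$$Z^i\bigl(\partial_iS_{kl}-\Gamma^m_{ik}S_{ml}-\Gamma^m_{il}S_{km}\bigr)=-S_{kl}.$$
The Christoffel terms are $O(|z|^{d+1})$ because of the factor $Z^i$. So the degree-$d$ part is $\sum_iz_i\partial_iP_{kl}=-P_{kl}$. But $\sum z_i\partial_i$ multiplies $z^\alpha\bar z^\beta$ by $|\alpha|\ge0$, and $-1$ is not an eigenvalue. So $P=0$, a contradiction.

**Step 3: a region invariant under the flows.** Infinite order vanishing is not vanishing for smooth functions; the holomorphy in (9) will bridge the gap. Choose a coordinate ball $Q\ni p$ such that $\tau$ is strictly plurisubharmonic near $\bar Q$ and $\tau\ge c|z|^2$ on $\bar Q$. Choose $0<\varepsilon_p<\min_{\partial Q}\tau$ and put $U_p=\{z\in Q:\tau<\varepsilon_p\}$. For $r<\varepsilon_p$ the set $\{z\in Q:\tau\le r\}=\{z\in\bar Q:\tau\le r\}$ is compact. By Step 2 and $\tau\ge c|z|^2$, for every $N\ge0$ there is $C_N$ with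
$$|\tau B^{ij}|\le C_N\tau^N\quad\text{on }U_p. \tag{14}$$

Let $W'=i(Z-\bar Z)$, a real field. Then $W\tau=2\tau$, $W'\tau=0$ and, by (13), $[W,W']=-2i[Z,\bar Z]=0$. Take $x\in U_p\setminus\{p\}$. Flow lines of $W'$ stay in compact sets $\{z\in Q:\tau=r\}$, so they exist for all time. Backward flow lines of $W$ satisfy $\tau=\tau(\text{start})\,e^{2a}$, and for $-T\le a\le0$ they stay in a compact set $\{z\in Q:r'\le\tau\le r\}$, so they exist for all $a\le0$.

**Step 4: a holomorphic half-plane through $x$.** Put
$$\Psi(a+ib)=\exp(aW)\exp(bW')(x),\qquad a\le0,\ b\in\mathbb R.$$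
Then $\partial_a\Psi=W$ and, since $[W,W']=0$ implies that the flow of $W$ preserves $W'$, $\partial_b\Psi=W'$. So with $w=a+ib$, $\Psi_*\partial_w=\frac12(W-iW')=Z$ and $\Psi_*\partial_{\bar w}=\bar Z$. Hence $\Psi$ is holomorphic, $\tau(\Psi(w))=\tau(x)e^{2\operatorname{Re}w}$, and by (9) each $h=(\tau B^{ij})\circ\Psi$ is holomorphic on $\{\operatorname{Re}w<0\}$ and continuous on its closure. By (14),
$$|h(w)|\le C_N\tau(x)^Ne^{2N\operatorname{Re}w}\quad\text{for all }N\ge0.$$

**Step 5: $S=0$ on $U_p$.** We use the maximum principle on a half-plane: if $F$ is bounded and continuous on $\{\operatorname{Re}w\le0\}$, holomorphic inside, and $|F|\le M$ on $\operatorname{Re}w=0$, then $|F|\le M$. (For $\epsilon>0$, $F(w)/(1-\epsilon w)$ tends to $0$ at infinity and, as $|1-\epsilon w|\ge1$, is bounded by $M$ on the boundary; so it is bounded by $M$. Let $\epsilon\to0$.) Apply it to $F=h\,e^{-Nw}$, which is bounded by $C_N\tau(x)^N$. On the boundary $|F|=|h|\le M:=\sup_{\operatorname{Re}w=0}|h|$, a finite number independent of $N$. So $|h(w)|\le Me^{N\operatorname{Re}w}$ for every $N$. Let $N\to\infty$: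 $h=0$ for $\operatorname{Re}w<0$, and $h(0)=0$ by continuity. Hence $B(x)=0$, that is, $S(x)=0$. So $S\equiv0$ on $U_p$.

**Step 6: $R=0$ on $U_p$.** Now (10) holds on $U_p$, so for $x\in U_p\setminus\{p\}$ and $t\ge0$,
$$|R|^2(\exp(-tW)x)=e^{4t}|R|^2(x).$$
The left side is bounded by the maximum of $|R|^2$ on the compact set $\{z\in Q:\tau\le\tau(x)\}$. So $R(x)=0$, and $R(p)=0$ by continuity.

**Step 7: assemble.** $\tau^{-1}(0)$ is compact and discrete, hence finite. Take $U=\bigcup_pU_p$. $\square$

## 8. Spreading flatness along leaves

**Proposition 6.** *Let $\tau$ be a parabolic exhaustion of a complex manifold $X$ (no hypothesis on the zeros, $X$ not necessarily Stein). If the $\tau$-metric is flat on $U\setminus D$ for some neighborhood $U$ of $\tau^{-1}(0)$, then it is flat on $X\setminus D$.*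

**Step 1: a sublevel set inside $U$.** By (11), $S=0$ on $U\setminus D$. For $0<c<R$, the sets $\{\tau\le\varepsilon\}\setminus U$ with $\varepsilon\le c$ are compact, decrease with $\varepsilon$, and have empty intersection. So there is $\varepsilon_0>0$ with $\{\tau<\varepsilon_0\}\subset U$. If $\tau^{-1}(0)=\emptyset$, we may take $U=\emptyset$; then $\tau\ge\varepsilon_0$ on $X$, so by Lemma 4 the open set $X\setminus D$ is null, hence empty, and there is nothing to prove.

**Step 2: $S=0$ on $X\setminus D$.** Let $x\in X'\setminus D$ be a point as in Lemma 4. A compact piece $\gamma$ of the backward curve of $V$ joins $x$ to some $y$ with $\tau(y)<\varepsilon_0$. By Proposition 1, $\gamma\subset X'\setminus D$. By Lemma 3, $\gamma$ is tangent to $W$, so it lies in a single leaf $L$ of $\mathcal F|_{X'\setminus D}$, a connected Riemann surface. By (12), $\tau B|_L$ is a holomorphic section. It vanishes near $y$, since $S=0$ on $U\setminus D$. By the identity theorem it vanishes on $L$, so $S(x)=0$. Such $x$ have full measure in the open set $X'\setminus D$, so they are dense in it, and by (4) they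 are dense in $X\setminus D$. By continuity, $S\equiv0$ on $X\setminus D$.

**Step 3: $R=0$ on $X\setminus D$.** Now (10) holds on all of $X\setminus D$. With the same $x,y,\gamma$, we have $\nabla_VR=\lambda\nabla_WR=-2\lambda R$ along $\gamma$, a linear ODE with $R(y)=0$. So $R(x)=0$, and density and continuity give $R\equiv0$ on $X\setminus D$. $\square$

**Proof of Theorem 2.** Proposition 5 supplies a neighborhood $U$ of $\tau^{-1}(0)$ on which the metric is flat. Proposition 6 gives flatness on $X\setminus D$, which is (i). The equivalence theorem gives (ii)–(vi). $\blacksquare$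

Neither proposition used the Stein hypothesis, so flatness on $X\setminus D$ holds on any complex manifold when $\tau$ is strictly plurisubharmonic at its zeros.

## 9. A degenerate zero: $|z_1z_2|^2+\sum|z_j|^4$

Strictness at the zeros cannot be dropped when $n\ge2$ (for $n=1$, Section 3 shows that it is superfluous for (i)). Let $X=\mathbb C^n$, $n\ge2$, and
$$\tau=|F|^2=|z_1z_2|^2+\sum_{j=1}^n|z_j|^4,\qquad F=(z_1z_2,z_1^2,\dots,z_n^2).$$
This is a smooth exhaustion whose only zero is $0$, where its second derivatives vanish. The function $\log|F|^2$ is plurisubharmonic, and $\tau(\lambda z)=|\lambda|^4\tau(z)$ shows that $\rho$ is harmonic on punctured lines through $0$. So $\partial\bar\partial\rho$ has a kernel and $\tau$ is parabolic. Where all $z_j\ne0$, $dF$ is injective, since already $(z_1^2,\dots,z_n^2)$ has invertible differential. There $i\partial\bar\partial|F|^2>0$, so $D\ne X$.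

Suppose the metric were flat on $X\setminus D$. Take a small ball in $X\setminus D$ with holomorphic coordinates $w$ in which $\tau_{i\bar j}=\delta_{ij}$. By (11), $S=0$, and since $\Gamma=0$ this is $\tau_{ij}=0$. So $\tau_{w_i}$ has $\partial_{w_j}\tau_{w_i}=0$ and $\partial_{\bar w_j}\tau_{w_i}=\delta_{ij}$, that is, $\overline{\tau_{w_i}}=w_i-a_i$ with constants $a_i$. By (5), $\tau=\sum_i|\tau_{w_i}|^2=|f|^2$ with $f=w-a$, a holomorphic map into $\mathbb C^n$.

Now polarize: $\langle f(z),f(\zeta)\rangle$ and $\langle F(z),F(\zeta)\rangle$ are holomorphic in $z$, antiholomorphic in $\zeta$, and agree for $z=\zeta$, so they agree on the product of the ball with itself. The $n+1$ components of $F$ are distinct monomials in $z$, hence linearly independent on the ball. So the values of $F$ lie in no hyperplane of $\mathbb C^{n+1}$, and there are $n+1$ points at which they are independent. Their Gram matrix has rank $n+1$ computed with $F$, and rank at most $n$ computed with $f$. This contradiction shows that (i) fails.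

## 10. Existence of zeros, and simply connected $X$

**Proposition 7.** *If $\tau$ is a parabolic exhaustion of a Stein manifold $X$, then $\tau$ has a zero on every component.*

**Proof.** Suppose a component, again called $X$, has no zero. On $\{\tau\le\tau(x)\}$ the function $\tau$ has a positive minimum, so no $x$ satisfies the conclusion of Lemma 4. Hence the open set $X\setminus D$ is null, so it is empty. On the other hand, take a smooth strictly plurisubharmonic $u$ on $X$, a number $c<R$ and a point $x_0$ with $\tau(x_0)<c$. Let $K=\{\tau\le c\}$ and choose $\delta>0$ with $\delta\,\mathrm{osc}_Ku<c-\tau(x_0)$. A minimum point $y$ of $\tau-\delta u$ on $K$ satisfies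
$$\tau(y)\le\tau(x_0)+\delta\,(u(y)-u(x_0))\le\tau(x_0)+\delta\,\mathrm{osc}_Ku<c,$$
so it is interior to $K$. There $i\partial\bar\partial\tau\ge\delta\,i\partial\bar\partial u>0$, so $y\notin D$, a contradiction. $\square$

**Theorem 8.** *Let $X$ be a connected, simply connected Stein manifold of dimension $n$. The parabolic exhaustions $\tau:X\to[0,R)$ that are strictly plurisubharmonic at their zeros are exactly the functions $\tau=|f|^2$, where $f$ is a finite branched covering (proper holomorphic surjection) of $X$ onto the ball $\mathbb B$ of radius $\sqrt R$ in $\mathbb C^n$ that is unbranched over $0$. The number of zeros of $\tau$ is the degree of $f$.*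

**From $\tau$ to $f$.** By Theorem 2, (vi) holds: $\tau=\|s\|^2$. A flat hermitian bundle on a simply connected manifold has a parallel unitary frame, and in it $s$ becomes a holomorphic map $f:X\to\mathbb C^n$ with $|f|^2=\tau<R$. The map $f:X\to\mathbb B$ is proper, because the preimage of a compact set is closed in some compact $\{\tau\le c\}$. Its fibers are compact analytic subsets of a Stein manifold, hence finite. By Remmert's proper mapping theorem $f(X)$ is a closed analytic subset of $\mathbb B$, of dimension $n$ since the fibers are finite; as $\mathbb B$ is connected, $f(X)=\mathbb B$. So $f$ is a finite branched covering. At a zero of $\tau$, $f^*(i\partial\bar\partial|w|^2)=i\partial\bar\partial\tau>0$, so $df$ is invertible. Hence $f$ is unbranched over $0$, and the number of points in $f^{-1}(0)=\tau^{-1}(0)$ is the degree.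

**From $f$ to $\tau$.** For such an $f$, $|f|^2:X\to[0,R)$ is an exhaustion because $f$ is proper. Off $f^{-1}(0)$, $\log|f|^2$ is plurisubharmonic and $(\partial\bar\partial\log|f|^2)^n=f^*(\partial\bar\partial\log|w|^2)^n=0$. At the zeros $df$ is invertible, so $|f|^2$ is strictly plurisubharmonic there. $\square$

## 11. A product of annuli where $\tau$ is not globally $|f|^2$

Without simple connectivity the local maps in (iv) need not come from a global map into any $\mathbb C^m$. Let $A=\{1<|z|<r\}$ and let $g$ be its Green function with pole $p$, so $g+\log|z-p|$ is harmonic near $p$ and $g=0$ on $\partial A$. Choose $p$ so that $\theta=\log(r/|p|)/\log r$ is irrational. Put $\tau_1=e^{-2g}:A\to[0,1)$. Locally $\tau_1=|f_0|^2$ with $f_0=e^{-(g+ig^*)}$, where $g^*$ is a harmonic conjugate. Near $p$, $f_0$ is single-valued with a simple zero.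

**The multiplier of $f_0$ around the core is $e^{\pm2\pi i\theta}$.** Let $u(z)=\log(r/|z|)/\log r$; it is harmonic, $1$ on $|z|=1$, $0$ on $|z|=r$, and $u(p)=\theta$. Apply Green's identity to $u$ and $g$ on $A$ minus a small disc about $p$. The small circle contributes $2\pi u(p)$ in the limit, and $g=0$ on $\partial A$, so $\int_{|z|=1}\partial_\nu g\,ds=-2\pi\theta$, where $\nu$ is the outer normal. So the period of $g^*$ around the core is $\pm2\pi\theta$; passing on the other side of $p$ changes it by $\pm2\pi$, which does not affect the multiplier of $f_0$.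

**The manifold.** On $X=\{z\in A^n:\sum_j\tau_1(z_j)<1\}$ put $\tau=\sum_j\tau_1(z_j)$. For $c<1$ the set $\{\tau\le c\}$ is compact, being closed in $\{\tau_1\le c\}^n$. So $\tau$ is an exhaustion onto its range in $[0,1)$, and since $\tau\to1$ at $\partial A\times\{p\}^{n-1}$ while $\tau$ vanishes at $(p,\dots,p)$, it is onto $[0,1)$. Locally $\tau=|(f_0(z_1),\dots,f_0(z_n))|^2$, so $\tau$ is plurisubharmonic and parabolic; it is strictly plurisubharmonic at its only zero $(p,\dots,p)$, since $f_0'(p)\ne0$. $X$ is Stein, since $1/(1-\tau)+|z|^2$ is a strictly plurisubharmonic exhaustion. $X$ is connected, because by Proposition 7 each component contains a zero.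

**No global map.** Suppose $\tau=|f|^2$ with $f:X\to\mathbb C^m$ holomorphic. Restrict to $A\times\{(p,\dots,p)\}\subset X$ (to $A=X$ if $n=1$): $|f|^2=|f_0|^2$. Locally, off $p$, $f/f_0$ is holomorphic of constant norm $1$; since $\partial\bar\partial$ of its squared norm is $\sum|(f_j/f_0)'|^2$ times $dz\wedge d\bar z$, it is constant. So some component $f_j$ equals $c f_0$ locally with $c\neq0$, and this relation continues along the core loop. There $f_j$ returns to itself while $f_0$ is multiplied by $e^{\pm2\pi i\theta}\ne1$, a contradiction.

Since $\theta$ is irrational, no power of the multiplier is $1$. On a finite covering of $X$ some positive power of the core loop lifts to a loop, and the same argument excludes $\tau=|f|^2$ there. Hence the flat hermitian bundle in (vi) cannot in general be replaced by a trivial one, nor can it be trivialized by passing to a finite covering.
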